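\title{Medvedev's logic of finite problems is not canonical}

\begin{abstract}
Medvedev's logic $\mathbf{MV}$ is the intermediate logic of the Kripke frames formed by the nonempty subsets of a finite set, ordered by reverse inclusion. We prove that $\mathbf{MV}$ is not canonical. The proof rests on one explicit formula $\varphi\in\mathbf{MV}$ that detects finiteness: a refutation of $\varphi$ on a frame of subsets produces an infinite ascending sequence of elements. Every intermediate logic $L$ with $\varphi\in L\subseteq\mathbf{MV}$ fails to be strongly Kripke complete and is not the logic of any class of frames closed under ultraproducts. The same formula shows that the frame of nonempty closed subsets of a nonempty Hausdorff space validates $\mathbf{MV}$ if and only if the space is finite.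
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Kripke frames and Medvedev's logic}

Formulas are built from denumerably many propositional variables with $\bot,\wedge,\vee,\to$, and $\neg\chi$ abbreviates $\chi\to\bot$; the connective $\neg$ binds most strongly and $\to$ most weakly. An \emph{intermediate logic} is a set of formulas that contains intuitionistic propositional logic $\mathbf{Int}$, consists of classical tautologies, and is closed under modus ponens and substitution.

A \emph{frame} is a nonempty partially ordered set $(W,\le)$. A \emph{valuation} assigns to each variable an upset of $W$ (a subset closed upward), and a frame with a valuation is a \emph{model}. Forcing is defined as usual: $w\Vdash p$ if $w$ lies in the upset assigned to $p$; no point forces $\bot$; conjunction and disjunction are evaluated at $w$ itself; and $w\Vdash\chi\to\theta$ if every $v\ge w$ that forces $\chi$ forces $\theta$. Thus $w\Vdash\neg\chi$ if and only if no $v\ge w$ forces $\chi$, and $w\Vdash\neg\neg\chi$ if and only if above every $v\ge w$ some point forces $\chi$. By induction on $\chi$, forcing is \emph{persistent}: $w\Vdash\chi$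 and $w\le v$ imply $v\Vdash\chi$. A frame \emph{validates} $\chi$ if every point forces $\chi$ under every valuation, and \emph{refutes} $\chi$ otherwise; it validates a logic if it validates each of its formulas. The \emph{logic of a class} of frames is the set of formulas valid in all its members. Forcing at $w$ depends only on the valuation inside the \emph{generated subframe} ${\uparrow}w=\{v:v\ge w\}$, and upsets of ${\uparrow}w$ are upsets of $W$. So $W$ validates $\chi$ if and only if every ${\uparrow}w$ does.

For a nonempty set $X$ let $\mathcal{P}^{+}(X)$ be the frame of nonempty subsets of $X$, with $S\le R$ if and only if $R\subseteq S$. Going up means shrinking: $X$ is the least point, the singletons are the maximal points, and an upset is a family closed under taking nonempty subsets. The frames $\mathcal{P}^{+}(X)$ with $X$ finite are the \emph{$MV$-frames}, and \emph{Medvedev's logic} $\mathbf{MV}$, the logic of finite problems, is the logic of the class of $MV$-frames. For $|X|=1$ the frame is a single point, which validates exactly the classical tautologies. For $X=\{1,2\}$ it is a root below two maximal points, and $\neg p\vee\neg\neg p$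 fails at the root when $p$ holds only at $\{1\}$. Negation in these frames is read off from the singletons.

\begin{lemma}\label{lem:neg}
In any model on $\mathcal{P}^{+}(X)$, with $X$ finite or infinite, $S\Vdash\neg\chi$ if and only if no $x\in S$ has $\{x\}\Vdash\chi$, and $S\Vdash\neg\neg\chi$ if and only if every $x\in S$ has $\{x\}\Vdash\chi$.
\end{lemma}

\begin{proof}
If some nonempty $R\subseteq S$ forces $\chi$, then by persistence so does every singleton contained in $R$; this gives the first claim. The second follows from the first applied to $\neg\chi$, since the maximal point $\{x\}$ forces $\neg\chi$ exactly when it does not force $\chi$.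
\end{proof}

\subsection{Canonicity}

Let $L$ be an intermediate logic. For a set $\Sigma$ of formulas, $\Sigma\vdash_L\psi$ means that $(\bigwedge\Sigma_0\to\psi)\in L$ for some finite $\Sigma_0\subseteq\Sigma$. An \emph{$L$-theory} is a set $\Theta$ of formulas that contains every $\chi$ with $\Theta\vdash_L\chi$; it is \emph{consistent} if $\bot\notin\Theta$, and \emph{prime} if $\chi\vee\theta\in\Theta$ implies $\chi\in\Theta$ or $\theta\in\Theta$. The \emph{canonical frame} of $L$ is the set of consistent prime $L$-theories ordered by inclusion, and the \emph{canonical model} assigns to each variable $p$ the upset $\{\Theta:p\in\Theta\}$. We use two textbook facts.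
\begin{itemize}
\item \emph{Lindenbaum's lemma.} If $\Sigma\nvdash_L\psi$, there is a consistent prime $L$-theory $\Theta\supseteq\Sigma$ with $\psi\notin\Theta$.
\item \emph{Truth lemma.} In the canonical model, $\Theta\Vdash\chi$ if and only if $\chi\in\Theta$.
\end{itemize}
By the truth lemma every point of the canonical model forces every formula of $L$. Since $L$ is closed under substitution, this remains true under each valuation that assigns to variables \emph{definable} upsets, those of the form $\{\Theta:\chi\in\Theta\}$. The logic $L$ is \emph{canonical} if its canonical frame validates $L$, that is, if the formulas of $L$ survive arbitrary upsets as well. For example, $\mathbf{Int}$ is canonical because every frame validates it. Classical logic is canonical because its canonical frame is an antichain: if $\Theta\subseteq\Theta'$ and $\chi\in\Theta'\setminus\Theta$, then $\chi\vee\neg\chi\in\Theta$ gives $\neg\chi\in\Theta$, and $\Theta'$ is inconsistent.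

\medskip
\noindent\textbf{Question.} Is $\mathbf{MV}$ canonical?
\medskip

In \cite{KC} this question is stated to be open, as far as its authors know.

The logic $\mathbf{MV}$ is defined by finite frames, while its canonical frame is infinite: the formulas true under a fixed classical valuation form a point of it. So the issue is whether $\mathbf{MV}$ can detect finiteness, and at first sight it cannot. A formula in $m$ variables distinguishes at most $2^m$ kinds of singletons, so it has no direct way of counting them. The frame of nonempty \emph{finite} subsets of an infinite set validates $\mathbf{MV}$, because each of its points generates an $MV$-frame. And simple validity arguments do not use finiteness. Consider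
\[
(\neg p\to q\vee r)\to(\neg p\to q)\vee(\neg p\to r).
\]
If $S$ forces neither disjunct on the right, there are $R_1,R_2\subseteq S$ forcing $\neg p$ with $R_1\nVdash q$ and $R_2\nVdash r$. Then $R_1\cup R_2$ forces $\neg p$ by Lemma~\ref{lem:neg}, and neither $q$ nor $r$ by persistence, so $S\nVdash\neg p\to q\vee r$. The formula is valid in $\mathcal{P}^{+}(X)$ for every $X$. One might therefore guess that all frames $\mathcal{P}^{+}(X)$ validate $\mathbf{MV}$, and that the canonical frame does too. Both guesses are wrong.

\subsection{Results}

\begin{theorem}\label{thm:main}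
$\mathbf{MV}$ is not canonical.
\end{theorem}

A logic $L$ is \emph{strongly complete} if, whenever $\Sigma\nvdash_L\psi$, some model on a frame validating $L$ has a point that forces all of $\Sigma$ but not $\psi$. A canonical logic is strongly complete: the theory $\Theta$ given by Lindenbaum's lemma is such a point of the canonical model, by the truth lemma. A class of frames is \emph{first-order definable} if it consists of the frames satisfying some set of first-order sentences in the language of $\le$. Theorem~\ref{thm:main} is a special case of the following statement about the explicit formula $\varphi$ of Definition~\ref{def:phi}.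

\begin{theorem}\label{thm:interval}
The formula $\varphi$ belongs to $\mathbf{MV}$. If $L$ is an intermediate logic with $\varphi\in L\subseteq\mathbf{MV}$, then $L$ is not strongly complete, and hence not canonical. Moreover, $L$ is not the logic of any class of frames closed under ultraproducts; in particular, it is not the logic of any first-order definable class.
\end{theorem}

For a nonempty topological space $Z$ let $\mathcal{C}^{+}(Z)$ be the frame of nonempty closed subsets of $Z$, ordered by reverse inclusion.

\begin{theorem}\label{thm:closed}
For a nonempty Hausdorff space $Z$, the frame $\mathcal{C}^{+}(Z)$ validates $\mathbf{MV}$ if and only if $Z$ is finite. In particular, $\mathcal{P}^{+}(X)$ validates $\mathbf{MV}$ if and only if $X$ is finite.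
\end{theorem}

The proof has three steps. Section~\ref{sec:phi} isolates a combinatorial structure that exists on the positive integers but on no finite set, and writes a formula $\varphi$ whose refutation on $\mathcal{P}^{+}(X)$ produces that structure on a subset of $X$. Section~\ref{sec:refute} gives a condition under which an arbitrary frame resembles $\mathcal{P}^{+}(\mathbb{N}^{+})$ enough to refute $\varphi$; Theorem~\ref{thm:closed} follows. Section~\ref{sec:sigma} writes down an infinite set $\Sigma$ and a formula $\psi$ such that each finite part of $\Sigma$ can be forced together with the failure of $\psi$ on an $MV$-frame, while doing so for the whole of $\Sigma$ produces that condition. Section~\ref{sec:proofs} draws the conclusions.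

Throughout, $\mathbb{N}^{+}=\{1,2,\dots\}$, and $A_j=\{k\in\mathbb{N}^{+}:k\equiv j \pmod 3\}$ for $j=1,2,3$.

\section{A formula that detects finiteness}\label{sec:phi}

\subsection{Three-colored orders}

A nonempty strict partial order without maximal elements is infinite. We would like to say this in the propositional language over $\mathcal{P}^{+}(X)$, coding $x\prec y$ by a variable forced at the point $\{x,y\}$. The difficulty is that $\{x,y\}$ is unordered and that a formula cannot name its elements. It can, however, tell elements apart by finitely many colors. So we color the elements and compare only elements of different colors; the colors then orient the pair. Transitivity can be stated only for triples with three distinct colors. The next lemma shows that this weakened transitivity is enough.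

\begin{lemma}\label{lem:comb}
Let $V$ be a nonempty set, each element of which has exactly one color in $\{1,2,3\}$, and let $\prec$ be a binary relation on $V$ such that
\begin{itemize}
\item[(O1)] never both $x\prec y$ and $y\prec x$;
\item[(O2)] if $x,y,z$ have three distinct colors and $x\prec y\prec z$, then $x\prec z$;
\item[(O3)] for every $x\in V$ and every color $j$ other than that of $x$, there is $y\in V$ of color $j$ with $x\prec y$.
\end{itemize}
Then $V$ is infinite.
\end{lemma}

The model is $V=\mathbb{N}^{+}$, with $k\in A_j$ colored $j$ and with $<$ for $\prec$. Two colors would not do: the cycle $x\prec y\prec x'\prec y'\prec x$, with $x,x'$ of one color and $y,y'$ of the other, satisfies (O1) and (O3), and (O2) is vacuous. Nor can (O2) be omitted: color $\mathbb{Z}/6\mathbb{Z}$ by residues modulo $3$ and let $x\prec x+1$, $x\prec x+2$.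

To see how (O2) acts, take a cycle $x_1\prec x_2\prec\dots\prec x_6\prec x_1$ colored $1,2,3,1,2,3$. From (O2) we get $x_2\prec x_4$ and $x_4\prec x_6$. The colors $2,1,3$ of $x_2,x_4,x_6$ are distinct, so $x_2\prec x_6$. The colors $2,3,1$ of $x_2,x_6,x_1$ are distinct, so $x_2\prec x_1$, against (O1). The proof repeats these two moves.

\begin{proof}[Proof of Lemma~\ref{lem:comb}]
The hypotheses are invariant under permuting the colors, so we may pick $x_1\in V$ of color $1$. By (O3) choose $x_1\prec x_2\prec x_3\prec\cdots$ with the color of $x_n$ congruent to $n$ modulo $3$. We claim that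
\begin{equation}\label{eq:chain}
x_m\prec x_n\quad\text{whenever } m<n \text{ and } 3\nmid n-m,
\end{equation}
and argue by induction on $d=n-m$. The case $d=1$ is the choice of the sequence. If $d\equiv2\pmod 3$, then $x_m\prec x_{n-1}$ and $x_{n-1}\prec x_n$ by induction, and the colors of $x_m,x_{n-1},x_n$ are congruent to $m,m+1,m+2$; so (O2) gives $x_m\prec x_n$. If $d\equiv1\pmod 3$ and $d\ge4$, then $x_m\prec x_{n-2}$ and $x_{n-2}\prec x_n$ by induction (the differences are $d-2\equiv2$ and $2$), and the colors of $x_m,x_{n-2},x_n$ are congruent to $m,m+2,m+1$; again (O2) applies.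

Suppose $x_m=x_n$ with $m<n$. Equality of colors gives $3\mid n-m$, so $n-(m+1)$ is positive and congruent to $2$. By \eqref{eq:chain}, $x_{m+1}\prec x_n=x_m$, while $x_m\prec x_{m+1}$; this contradicts (O1). So the $x_n$ are pairwise distinct.
\end{proof}

\subsection{The formula}

We translate (O1)--(O3) and the nonemptiness of $V$. Three devices are needed.

\emph{Colors.} A variable $u_i$ forced at $\{x\}$ says that $x$ has color $i$. For nonempty $I\subseteq\{0,1,2,3\}$ put
\[
\alpha_I=\neg\neg\bigvee_{i\in I}u_i ,
\]
and write $\alpha_{0ij}$ for $\alpha_{\{0,i,j\}}$, and so on. By Lemma~\ref{lem:neg}, $\alpha_I$ says that all elements of the current set have a color in $I$. The extra color $0$ is for elements that take no part in the order. Finite sets do not need it; it will absorb the points at infinity of the frames on which $\varphi$ has to fail (Remark~\ref{rem:zero}).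

\emph{Oriented pairs.} For distinct $i,j\in\{1,2,3\}$, a variable $p_{ij}$ forced at $\{x,y\}$, with $x$ of color $i$ and $y$ of color $j$, says that $x\prec y$. Put
\[
\nu_{ij}=\bigl(p_{ij}\to\alpha_i\vee\alpha_j\bigr).
\]
It says that only one-colored subsets force $p_{ij}$, that is, that no element of color $i$ precedes an element of color $j$ in the current set.

\emph{Large sets.} Condition (O3) is the delicate one. The point $\{x\}$ does not see the element $y$ to be found, since forcing looks only at subsets; and a big set that contains both $x$ and $y$ cannot single out $x$ among the elements of its color. The remedy is a reservoir $S_j$ whose elements have color $j$ or $0$: in $S_j\cup\{x\}$ the element $x$ is the only one of its color. To recognize reservoirs we use a variable $q_j$, and call a set \emph{$j$-large} if it does not force $q_j$. By persistence a superset of a $j$-large set is $j$-large, so $S_j\cup\{x\}$ inherits largeness from $S_j$. The existence of three large reservoirs is the failure of a disjunction of three implications.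

\begin{definition}\label{def:phi}
The variables are $u_0,u_1,u_2,u_3$; $p_{ij}$ for distinct $i,j\in\{1,2,3\}$; and $q_1,q_2,q_3$. Let $\Gamma$ be the conjunction of the following formulas:
\begin{itemize}
\item[(G1)] $\neg(u_i\wedge u_j)$, for $0\le i<j\le3$;
\item[(G2)] $p_{ij}\to\alpha_{ij}$ and $p_{ij}\wedge p_{ji}\to\alpha_i\vee\alpha_j$, for distinct $i,j\in\{1,2,3\}$;
\item[(G3)] $\nu_{ji}\wedge\nu_{kj}\wedge\nu_{ik}\to\alpha_{0ij}\vee\alpha_{0jk}\vee\alpha_{0ik}$, for every permutation $(i,j,k)$ of $(1,2,3)$;
\item[(G4)] $\alpha_{0ij}\wedge\nu_{ij}\to\alpha_{0j}\vee q_j$, for distinct $i,j\in\{1,2,3\}$;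
\item[(G5)] $\alpha_0\to q_1$.
\end{itemize}
Let $\Delta=\bigvee_{j=1}^{3}(\alpha_{0j}\to q_j)$ and $\varphi=\Gamma\to\Delta$.
\end{definition}

Here (G1) makes colors unique, (G2) yields (O1), (G3) yields (O2), (G4) yields (O3), and (G5) says that a $1$-large set is not entirely of color $0$, which makes $V$ nonempty.

\begin{example}\label{ex:order}
Try to refute $\varphi$ with the order of the integers. For $X\subseteq\mathbb{N}^{+}$ let $S\Vdash u_i$ if $S\subseteq A_i$ $(i=1,2,3)$, let $u_0$ hold nowhere, and let $S\Vdash p_{ij}$ if $S\subseteq A_i\cup A_j$ and every element of $S\cap A_i$ is smaller than every element of $S\cap A_j$. It remains to choose the $q_j$.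

Let $X=\{1,2,3\}$, and consider (G4) for $(i,j)=(3,1)$ at the point $S=\{1,3\}$. This point forces $\alpha_{013}$ and does not force $\alpha_{01}$. It forces $\nu_{31}$, because $S\nVdash p_{31}$ (the element $3$ is not smaller than $1$) and both singletons force $\alpha_3\vee\alpha_1$. So if $X\Vdash\Gamma$, then $S\Vdash q_1$ and $\{1\}\Vdash q_1$. As $\{1\}$ is the only point forcing $\alpha_{01}$, we get $X\Vdash\alpha_{01}\to q_1$, hence $X\Vdash\Delta$. The attempt fails because the largest element has no successor.

Let now $X=\mathbb{N}^{+}$. If $S\subseteq A_i\cup A_j$ contains $x\in A_i$ and forces $\nu_{ij}$, then no $y\in S\cap A_j$ exceeds $x$, for $\{x,y\}$ would force $p_{ij}$ and not $\alpha_i\vee\alpha_j$. So (G4) holds if $S\Vdash q_j$ is taken to mean that $S\cap A_j$ is finite, and then $A_j$ is a $j$-large reservoir, so that $\Delta$ fails at $\mathbb{N}^{+}$. The remaining conjuncts of $\Gamma$ are verified, in greater generality, in Proposition~\ref{prop:crit}.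
\end{example}

\begin{proposition}\label{prop:valid}
The formula $\varphi$ is valid in $\mathcal{P}^{+}(X)$ for every finite nonempty $X$; that is, $\varphi\in\mathbf{MV}$.
\end{proposition}

\begin{proof}
Suppose that $\varphi$ fails in some model on $\mathcal{P}^{+}(X)$. Then there is $S_0$ with $S_0\Vdash\Gamma$ and $S_0\nVdash\Delta$. By persistence every nonempty subset of $S_0$ forces $\Gamma$, and for $j=1,2,3$ there is a nonempty $S_j\subseteq S_0$ with $S_j\Vdash\alpha_{0j}$ and $S_j\nVdash q_j$.

Say that $x\in S_0$ \emph{has color $i$} if $\{x\}\Vdash u_i$. By (G1) each $x$ has at most one color. Let $V$ be the set of elements of $S_0$ that have a color in $\{1,2,3\}$. For $x,y\in V$ of distinct colors $i,j$ write $x\prec y$ if $\{x,y\}\Vdash p_{ij}$; elements of the same color are not related. For nonempty $S\subseteq S_0$ we have the following dictionary.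
\begin{itemize}
\item[(D1)] $S\Vdash\alpha_I$ if and only if every element of $S$ has a color in $I$.
\item[(D2)] $S\nVdash\nu_{ij}$ if and only if $x\prec y$ for some $x,y\in S$ of colors $i$ and $j$, respectively.
\end{itemize}
Item (D1) is Lemma~\ref{lem:neg}, since $\{x\}$ forces a disjunction of variables $u_i$ if and only if it forces one of them. For (D2), let $x\prec y$ be as stated. Then $\{x,y\}\Vdash p_{ij}$, and $\{x,y\}\nVdash\alpha_i\vee\alpha_j$ by (D1) and uniqueness of colors; so $S\nVdash\nu_{ij}$. Conversely, let $R\subseteq S$ force $p_{ij}$ but not $\alpha_i\vee\alpha_j$. By (G2), $R\Vdash\alpha_{ij}$, so all elements of $R$ have color $i$ or $j$; both colors occur, since $R$ forces neither $\alpha_i$ nor $\alpha_j$. Take $x,y\in R$ of colors $i,j$. By persistence $\{x,y\}\Vdash p_{ij}$, so $x\prec y$.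

We verify the hypotheses of Lemma~\ref{lem:comb}.

\emph{$V$ is nonempty.} By (G5) and $S_1\nVdash q_1$ we have $S_1\nVdash\alpha_0$, so some element of $S_1$ does not have color $0$. By (D1) and $S_1\Vdash\alpha_{01}$ it has color $1$.

\emph{(O1).} If $x\prec y$ and $y\prec x$, with colors $i\ne j$, then $\{x,y\}\Vdash p_{ij}\wedge p_{ji}$. By (G2), $\{x,y\}\Vdash\alpha_i\vee\alpha_j$, so $x$ and $y$ have the same color, a contradiction.

\emph{(O2).} Let $x,y,z$ have distinct colors $i,j,k$, let $x\prec y\prec z$, and put $S=\{x,y,z\}$. All three colors occur in $S$, so by (D1) it forces none of $\alpha_{0ij},\alpha_{0jk},\alpha_{0ik}$. By (G3), $S$ fails to force one of $\nu_{ji},\nu_{kj},\nu_{ik}$. As $S$ has one element of each color, (D2) says that $y\prec x$, or $z\prec y$, or $x\prec z$. The first two are excluded by (O1).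

\emph{(O3).} Let $x\in V$ have color $i$, let $j\in\{1,2,3\}\setminus\{i\}$, and put $S=S_j\cup\{x\}$. Elements of $S_j$ have color $0$ or $j$, so $S\Vdash\alpha_{0ij}$ and, because of $x$, $S\nVdash\alpha_{0j}$. Since $S_j\subseteq S$ and $S_j\nVdash q_j$, persistence gives $S\nVdash q_j$. By (G4), $S\nVdash\nu_{ij}$, and (D2) provides $x'\prec y$ in $S$ with colors $i,j$. The only element of $S$ of color $i$ is $x$, so $x\prec y$.

By Lemma~\ref{lem:comb}, $V\subseteq X$ is infinite. This is the only place where the size of $X$ matters, and it shows that $X$ cannot be finite.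
\end{proof}

\section{Frames that refute $\varphi$}\label{sec:refute}

The points of a canonical frame are theories, not sets of integers. To run the second half of Example~\ref{ex:order} on such a frame we attach to each point $w$ a set $N(w)$, the integers that $w$ ``contains'', and ask which properties of $N$ the argument uses. A point may also contain material that is not an integer; all of it is recorded by one symbol $\infty$, which receives color $0$. Put $A_0=\{\infty\}$ and $A_I=\bigcup_{i\in I}A_i$, with the same subscript convention as for $\alpha_I$. The sets $A_0,\dots,A_3$ partition $\mathbb{N}^{+}\cup\{\infty\}$.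

\begin{proposition}\label{prop:crit}
Let $W$ be a frame, and let $N$ assign to each $w\in W$ a nonempty set $N(w)\subseteq\mathbb{N}^{+}\cup\{\infty\}$ such that
\begin{itemize}
\item[(N1)] $w\le w'$ implies $N(w')\subseteq N(w)$;
\item[(N2)] if $x,y\in N(w)\cap\mathbb{N}^{+}$, possibly with $x=y$, there is $w'\ge w$ with $N(w')=\{x,y\}$;
\item[(N3)] there are $w_0\in W$ and $w_1,w_2,w_3\ge w_0$ with $N(w_j)\subseteq A_j\cup\{\infty\}$ and $N(w_j)\cap A_j$ infinite.
\end{itemize}
Then $\varphi$ is refuted on $W$ at $w_0$.
\end{proposition}

\begin{proof}
Define a valuation by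
\begin{align*}
w\Vdash u_i&\iff N(w)\subseteq A_i\qquad(i=0,1,2,3),\\
w\Vdash p_{ij}&\iff N(w)\subseteq A_{ij}\text{ and } a<b\text{ for all }a\in N(w)\cap A_i,\ b\in N(w)\cap A_j,\\
w\Vdash q_j&\iff N(w)\cap A_j\text{ is finite.}
\end{align*}
Each condition passes from $N(w)$ to its subsets, so by (N1) it defines an upset. The dictionary of the previous proof survives in the following form.
\begin{itemize}
\item[(E1)] If $N(w)\subseteq A_I$, then $w\Vdash\alpha_I$.
\item[(E2)] If $w\Vdash\alpha_I$, then $N(w)\cap\mathbb{N}^{+}\subseteq A_I$.
\item[(E3)] If $0\in I$, then $w\Vdash\alpha_I$ if and only if $N(w)\subseteq A_I$.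
\item[(E4)] If $w\Vdash\nu_{ij}$, $x\in N(w)\cap A_i$ and $y\in N(w)\cap A_j$, then $y<x$.
\end{itemize}
(Nothing is assumed about points with $N(w')=\{\infty\}$ above $w$, which is why (E2) is silent about $\infty$.)

For (E1), let $w'\ge w$; we need a point above $w'$ forcing some $u_i$ with $i\in I$. By (N1), $N(w')\subseteq A_I$. If $N(w')$ contains an integer $k$, then $k\in A_i$ for some $i\in I$, and (N2) gives $w''\ge w'$ with $N(w'')=\{k\}$, so $w''\Vdash u_i$. Otherwise $N(w')=\{\infty\}$, so $0\in I$ and $w'\Vdash u_0$.

For (E2), suppose $k\in N(w)\cap\mathbb{N}^{+}$ and $k\notin A_I$. By (N2) take $w'\ge w$ with $N(w')=\{k\}$. Every $w''\ge w'$ has $N(w'')=\{k\}$, by (N1) and nonemptiness, so it forces no $u_i$ with $i\in I$. Hence $w\nVdash\alpha_I$. Item (E3) follows from (E1) and (E2), since $\infty\in A_I$ when $0\in I$.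

For (E4), note that $x\ne y$ and suppose $x<y$. By (N2) there is $w'\ge w$ with $N(w')=\{x,y\}$. Then $w'\Vdash p_{ij}$. By (E2), $w'\nVdash\alpha_i$ because $y\notin A_i$, and $w'\nVdash\alpha_j$ because $x\notin A_j$. This contradicts $w\Vdash\nu_{ij}$.

Now we show that every point forces $\Gamma$. All conjuncts are implications, so it suffices to show for each $w\in W$ that if $w$ forces the antecedent then it forces the consequent.

(G1) No $w$ forces $u_i\wedge u_j$, since $N(w)\ne\emptyset$ and $A_i\cap A_j=\emptyset$.

(G2) If $w\Vdash p_{ij}$, then $N(w)\subseteq A_{ij}$ and $w\Vdash\alpha_{ij}$ by (E1). If $w\Vdash p_{ij}\wedge p_{ji}$, then $N(w)$ cannot contain both some $a\in A_i$ and some $b\in A_j$, since $a<b$ and $b<a$ would follow. So $N(w)\subseteq A_i$ or $N(w)\subseteq A_j$, and (E1) gives $w\Vdash\alpha_i\vee\alpha_j$.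

(G3) Suppose $w$ forces $\nu_{ji},\nu_{kj},\nu_{ik}$ and none of $\alpha_{0jk},\alpha_{0ik},\alpha_{0ij}$. By (E3), $N(w)$ contains elements $x\in A_i$, $y\in A_j$, $z\in A_k$. By (E4), $\nu_{ji}$ gives $x<y$, $\nu_{kj}$ gives $y<z$, and $\nu_{ik}$ gives $z<x$, which is impossible.

(G4) Suppose $w\Vdash\alpha_{0ij}\wedge\nu_{ij}$ and $w\nVdash\alpha_{0j}$. By (E3), $N(w)\subseteq A_{0ij}$ and $N(w)\not\subseteq A_{0j}$, so there is $x\in N(w)\cap A_i$. By (E4) every element of $N(w)\cap A_j$ is smaller than $x$. So $N(w)\cap A_j$ is finite and $w\Vdash q_j$.

(G5) If $w\Vdash\alpha_0$, then $N(w)\subseteq\{\infty\}$ by (E3), so $N(w)\cap A_1=\emptyset$ and $w\Vdash q_1$.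

Finally, by (N3) and (E1), $w_j\Vdash\alpha_{0j}$ and $w_j\nVdash q_j$ for $j=1,2,3$. So $w_0\nVdash\Delta$, while $w_0\Vdash\Gamma$.
\end{proof}

\begin{remark}
Neither (N2) nor (N3) can be dropped. On $\mathcal{P}^{+}(\{1,2,3\})$ the map $N(S)=A_S$ satisfies (N1) and (N3), with $w_j=\{j\}$, and the frame validates $\varphi$ by Proposition~\ref{prop:valid}. On the frame of nonempty finite subsets of $\mathbb{N}^{+}$ the map $N(S)=S$ satisfies (N1) and (N2), and the frame validates $\mathbf{MV}$. What $\varphi$ excludes is a single point that contains infinitely many elements of each color and lies below all its pairs.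
\end{remark}

As a first application we prove Theorem~\ref{thm:closed}. The case to keep in mind is the convergent sequence $Z=\mathbb{N}^{+}\cup\{\infty\}$, the one-point compactification of $\mathbb{N}^{+}$, with $N(S)=S$: every infinite closed set contains $\infty$, so the reservoirs are $w_j=A_j\cup\{\infty\}$. In general the integers are replaced by an infinite discrete subspace.

\begin{lemma}\label{lem:discrete}
Every infinite Hausdorff space $Z$ contains distinct points $d_1,d_2,\dots$ and open sets $U_k$ with $U_k\cap\{d_1,d_2,\dots\}=\{d_k\}$ for all $k$.
\end{lemma}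

\begin{proof}
Let $Y\subseteq Z$ be infinite. Two distinct points of $Y$ have disjoint open neighborhoods $O,O'$, and $Y=(Y\setminus O)\cup(Y\setminus O')$, so one of these two sets is infinite. Thus some $d\in Y$ has an open neighborhood $O$ with $Y\setminus O$ infinite. Starting from $Y_0=Z$, choose recursively $d_k\in Y_{k-1}$ and an open $O_k\ni d_k$ with $Y_k=Y_{k-1}\setminus O_k$ infinite. For $m>k$ we have $d_m\in Y_k$, so $d_m\notin O_k$; in particular $d_m\ne d_k$. Finite subsets of $Z$ are closed, so $U_k=O_k\setminus\{d_1,\dots,d_{k-1}\}$ is open, and it contains $d_k$ and no other $d_m$.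
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:closed}]
A finite Hausdorff space $Z$ is discrete, so $\mathcal{C}^{+}(Z)=\mathcal{P}^{+}(Z)$ is an $MV$-frame. Let $Z$ be infinite, take $d_k,U_k$ as in Lemma~\ref{lem:discrete}, and put $D=\{d_1,d_2,\dots\}$. For a nonempty closed set $S$ let $N(S)$ consist of all $k$ with $d_k\in S$, together with $\infty$ if $S\not\subseteq D$. Then $N(S)\ne\emptyset$, and $S'\subseteq S$ implies $N(S')\subseteq N(S)$, which is (N1). If $x,y\in N(S)\cap\mathbb{N}^{+}$, then $\{d_x,d_y\}$ is a closed subset of $S$ with $N(\{d_x,d_y\})=\{x,y\}$, which is (N2). For (N3) let $w_0=Z$ and let $w_j$ be the closure of $D_j=\{d_k:k\in A_j\}$. If $k\notin A_j$, then $U_k$ is a neighborhood of $d_k$ disjoint from $D_j$, so $d_k\notin w_j$. Hence $A_j\subseteq N(w_j)\subseteq A_j\cup\{\infty\}$. By Proposition~\ref{prop:crit}, $\mathcal{C}^{+}(Z)$ refutes $\varphi$, which belongs to $\mathbf{MV}$ by Proposition~\ref{prop:valid}. The last statement is the case of the discrete topology on $X$.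
\end{proof}

The Hausdorff property was used to close finite sets and to find $D$. Some such hypothesis is needed: for an infinite indiscrete space $Z$, the frame $\mathcal{C}^{+}(Z)$ is a single point and validates $\mathbf{MV}$.

\section{Forcing an infinite configuration}\label{sec:sigma}

We now describe the hypotheses of Proposition~\ref{prop:crit} by formulas, using infinitely many variables as names. Let $r_k$ $(k\in\mathbb{N}^{+})$ and $a_j,b_j$ $(j=1,2,3)$ be distinct variables. In the intended models on $\mathcal{P}^{+}(X)$ the variable $r_k$ holds exactly at $\{k\}$, so by Lemma~\ref{lem:neg} ``$S$ contains $k$'' is expressed by $S\nVdash\neg r_k$, and ``$S\subseteq\{x,y\}$'' by $S\Vdash\neg\neg(r_x\vee r_y)$.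

Condition (N2) asks that a point containing $x$ and $y$ lie below a point that forces $\neg\neg(r_x\vee r_y)$ and still contains both; this is the contrapositive of an implication with an implication as antecedent. Condition (N3) is harder: it asks for three points $w_j$, each \emph{failing} to force infinitely many formulas $\neg r_k$, whereas strong completeness allows only one formula to fail, at one point. We reduce the infinitely many failures at $w_j$ to the single failure of $b_j$, by stipulating that in the presence of $a_j$ any $\neg r_k$ with $k\in A_j$ implies $b_j$. Let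
\[
\psi=\bigvee_{j=1}^{3}(a_j\to b_j),
\]
and let $\Sigma$ consist of
\begin{itemize}
\item[($\Sigma$1)] $\neg(r_x\wedge r_y)$, for $x\ne y$;
\item[($\Sigma$2)] $\bigl(\neg\neg(r_x\vee r_y)\to\neg r_x\vee\neg r_y\bigr)\to\neg r_x\vee\neg r_y$, for $x\ne y$;
\item[($\Sigma$3)] $a_j\to\neg r_k$, for $j=1,2,3$ and $k\notin A_j$;
\item[($\Sigma$4)] $a_j\wedge\neg r_k\to b_j$, for $j=1,2,3$ and $k\in A_j$.
\end{itemize}

\begin{lemma}\label{lem:consistent}
$\Sigma\nvdash_{\mathbf{MV}}\psi$.
\end{lemma}

\begin{proof}
Let $\Sigma_0\subseteq\Sigma$ be finite, and take $n\ge3$ such that only variables $r_k$ with $k\le n$ occur in $\Sigma_0$. On $\mathcal{P}^{+}(X)$ with $X=\{1,\dots,n\}$ put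
\[
S\Vdash r_k\iff S=\{k\},\qquad S\Vdash a_j\iff S\subseteq A_j,\qquad S\Vdash b_j\iff A_j\cap X\not\subseteq S .
\]
Each condition passes to nonempty subsets of $S$, so this is a valuation. By Lemma~\ref{lem:neg}, $S\Vdash\neg r_k$ if and only if $k\notin S$. We check that $X\Vdash\Sigma_0$; below $x,y,k\le n$ and $S\subseteq X$ is nonempty.

($\Sigma$1) No $S$ equals both $\{x\}$ and $\{y\}$.

($\Sigma$2) Suppose $S\nVdash\neg r_x\vee\neg r_y$. Then $\{x,y\}\subseteq S$. The point $\{x,y\}$ forces $\neg\neg(r_x\vee r_y)$ by Lemma~\ref{lem:neg}, and neither $\neg r_x$ nor $\neg r_y$. So $S$ does not force the antecedent.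

($\Sigma$3) If $S\subseteq A_j$ and $k\notin A_j$, then $k\notin S$.

($\Sigma$4) If $k\in A_j$ and $k\notin S$, then $k\in (A_j\cap X)\setminus S$, so $S\Vdash b_j$.

Since $n\ge3$, each $A_j\cap X$ is nonempty; it forces $a_j$ and not $b_j$. So $X\nVdash\psi$, and $(\bigwedge\Sigma_0\to\psi)\notin\mathbf{MV}$.
\end{proof}

In this model the instances of ($\Sigma$4) with $k>n$ fail: $\neg r_k$ holds everywhere, and the instance amounts to $a_j\to b_j$. Taken all together, the formulas ($\Sigma$4) make the configuration infinite.

\begin{lemma}\label{lem:sigmarefutes}
If some model on a frame $W$ has a point $w_0$ with $w_0\Vdash\Sigma$ and $w_0\nVdash\psi$, then $W$ refutes $\varphi$.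
\end{lemma}

\begin{proof}
It suffices to refute $\varphi$ on ${\uparrow}w_0$, all of whose points force $\Sigma$. For $w\ge w_0$ define $N(w)\subseteq\mathbb{N}^{+}\cup\{\infty\}$ by
\begin{align*}
k\in N(w)&\iff w\nVdash\neg r_k\qquad(k\in\mathbb{N}^{+}),\\
\infty\in N(w)&\iff w\nVdash\neg\neg\bigvee_{k\in F}r_k\ \text{ for every finite nonempty }F\subseteq\mathbb{N}^{+}.
\end{align*}
The second clause is chosen so that $N(w)$ is never empty while $\infty$ stays out of $N(w)$ at the points that play the role of pairs. We shall use one consequence of ($\Sigma$1):
\begin{equation}\label{eq:cover}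
\text{if } w\Vdash\neg\neg\bigvee_{k\in F}r_k\text{ with $F$ finite and nonempty, then } N(w)\subseteq F.
\end{equation}
Indeed, $\infty\notin N(w)$ by definition. If $l\in N(w)$ is an integer, some $v\ge w$ forces $r_l$, and some $v'\ge v$ forces $r_k$ with $k\in F$. Then $v'\Vdash r_l\wedge r_k$, so $l=k$ by ($\Sigma$1).

\emph{Nonemptiness.} If $\infty\notin N(w)$, then $w\Vdash\neg\neg\bigvee_{k\in F}r_k$ for some $F$, so some point above $w$ forces some $r_k$, and $k\in N(w)$.

\emph{(N1).} Both clauses say that $w$ does not force certain formulas. By persistence, if they hold at $w'\ge w$, they hold at $w$.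

\emph{(N2).} Let $x,y\in N(w)\cap\mathbb{N}^{+}$. If $x=y$, some $w'\ge w$ forces $r_x$, hence $\neg\neg r_x$, and $N(w')=\{x\}$ by \eqref{eq:cover} and nonemptiness. If $x\ne y$, then $w\nVdash\neg r_x\vee\neg r_y$, so $w$ does not force the antecedent of ($\Sigma$2). Thus some $w'\ge w$ forces $\neg\neg(r_x\vee r_y)$ and neither $\neg r_x$ nor $\neg r_y$. Then $x,y\in N(w')$, and $N(w')\subseteq\{x,y\}$ by \eqref{eq:cover}.

\emph{(N3).} Since $w_0\nVdash\psi$, there are $w_j\ge w_0$ with $w_j\Vdash a_j$ and $w_j\nVdash b_j$. By ($\Sigma$3), $w_j\Vdash\neg r_k$ for $k\notin A_j$, so $N(w_j)\subseteq A_j\cup\{\infty\}$. By ($\Sigma$4), $w_j\nVdash\neg r_k$ for $k\in A_j$, so $A_j\subseteq N(w_j)$.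

Proposition~\ref{prop:crit} applies to ${\uparrow}w_0$.
\end{proof}

\begin{remark}\label{rem:zero}
In the canonical model of a logic $L$, points with $N(w)=\{\infty\}$ occur above each $w_j$. Indeed, suppose $w_j\cup\{\neg r_k:k\in\mathbb{N}^{+}\}\vdash_L\bot$. Then the theory $w_j$ contains $\neg\bigwedge_{k\in F}\neg r_k$ for some finite nonempty $F$, and this formula is equivalent in $\mathbf{Int}$ to $\neg\neg\bigvee_{k\in F}r_k$; so $A_j\subseteq N(w_j)\subseteq F$ by \eqref{eq:cover}, which is absurd. Lindenbaum's lemma therefore gives $w\ge w_j$ containing every $\neg r_k$, and $N(w)=\{\infty\}$. Under the valuation of Proposition~\ref{prop:crit} no point above $w$ forces $u_j$, so $w_j\nVdash\alpha_j$. This is why the reservoirs in $\Delta$ are described by $\alpha_{0j}$ rather than $\alpha_j$.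
\end{remark}

\section{Failure of strong completeness and of canonicity}\label{sec:proofs}

For the last part of Theorem~\ref{thm:interval} recall that forcing in a model is first-order expressible. View a model with a distinguished point as a structure with the relation $\le$, a unary predicate $P$ for each variable $p$, and a constant $c$. To each formula $\chi$ assign a first-order formula $\chi^{*}(x)$: let $p^{*}(x)=P(x)$ and $\bot^{*}(x)=(x\ne x)$, let ${}^{*}$ commute with $\wedge$ and $\vee$, and let $(\chi\to\theta)^{*}(x)=\forall y\,\bigl(x\le y\wedge\chi^{*}(y)\to\theta^{*}(y)\bigr)$. Then $w\Vdash\chi$ if and only if $\chi^{*}(w)$ holds. Recall also \L o\'s's theorem: if $\mathcal{U}$ is an ultrafilter on a set $J$, a first-order sentence holds in the ultraproduct of structures $(M_s)_{s\in J}$ over $\mathcal{U}$ if and only if the set of $s$ for which it holds in $M_s$ belongs to $\mathcal{U}$. In particular first-order definable classes are closed under ultraproducts.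

\begin{proof}[Proof of Theorem~\ref{thm:interval}]
That $\varphi\in\mathbf{MV}$ is Proposition~\ref{prop:valid}. Let $\varphi\in L\subseteq\mathbf{MV}$. From $L\subseteq\mathbf{MV}$ and Lemma~\ref{lem:consistent} we get $\Sigma\nvdash_L\psi$. From $\varphi\in L$ and Lemma~\ref{lem:sigmarefutes} we get that no model on a frame validating $L$ has a point forcing $\Sigma$ but not $\psi$. So $L$ is not strongly complete, and therefore not canonical.

Suppose that $L$ is the logic of a class $K$ of frames closed under ultraproducts. Let $J$ be the set of finite subsets of $\Sigma$. For $s\in J$ the formula $\bigwedge s\to\psi$ is not in $L$, so some frame in $K$ refutes it; choose a model $M_s$ on such a frame and a point $c_s$ of it that forces $s$ and not $\psi$. For $\sigma\in\Sigma$ let $J_\sigma=\{s\in J:\sigma\in s\}$. These sets have the finite intersection property, since $\{\sigma_1,\dots,\sigma_m\}\in J_{\sigma_1}\cap\dots\cap J_{\sigma_m}$, so some ultrafilter $\mathcal{U}$ on $J$ contains all of them. Let $(M,c)$ be the ultraproduct of the structures $(M_s,c_s)$ over $\mathcal{U}$. The statements that $\le$ is a partial order, that each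 $P$ is an upset, and that $\psi^{*}(c)$ fails hold in every factor, and $\sigma^{*}(c)$ holds in the factors indexed by $J_\sigma\in\mathcal{U}$. By \L o\'s's theorem $M$ is a Kripke model in which $c$ forces $\Sigma$ and not $\psi$. The frame of $M$ is the ultraproduct of the frames of the $M_s$, so it lies in $K$ and validates $\varphi\in L$. This contradicts Lemma~\ref{lem:sigmarefutes}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Theorem~\ref{thm:interval} with $L=\mathbf{MV}$.
\end{proof}

Unwinding the proof locates the failure. The canonical frame of $\mathbf{MV}$ refutes $\varphi$ at any consistent prime theory $\Theta_0\supseteq\Sigma$ with $\psi\notin\Theta_0$. A refuting valuation cannot consist of definable upsets only, and the one constructed above is given by infinitary conditions: for instance, $q_j$ holds at $\Theta\supseteq\Theta_0$ if and only if $\neg r_k\in\Theta$ for all but finitely many $k\in A_j$.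

\begin{remark}
The interval of logics in Theorem~\ref{thm:interval} is infinite. Write $L+\chi$ for the least intermediate logic containing $L$ and a classical tautology $\chi$. By Maksimova, Skvortsov and Shehtman \cite{MSS}, $\mathbf{MV}$ is not finitely axiomatizable. So $L_0=\mathbf{Int}+\varphi$ is strictly contained in $\mathbf{MV}$; and if $L_n\subsetneq\mathbf{MV}$ is finitely axiomatized and $\chi\in\mathbf{MV}\setminus L_n$, then $L_{n+1}=L_n+\chi$ is finitely axiomatized and $L_n\subsetneq L_{n+1}\subsetneq\mathbf{MV}$. In particular, $\mathbf{Int}+\varphi$ is a finitely axiomatized logic that is neither strongly complete nor canonical. This remark is not used in the proofs above.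
\end{remark}

\begin{thebibliography}{9}

\bibitem{KC}
\emph{Kripke Completeness for Intermediate Logics},
\texttt{https://fiorentini.di.unimi.it/download/phdThesis.pdf}.

\bibitem{MSS}
Maksimova, Skvortsov and Shehtman,
\emph{The impossibility of a finite axiomatization of Medvedev's logic of finitary problems},
Soviet Math. Dokl. 20, 1979.

\end{thebibliography}
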